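\title{A negative boundary Bergman kernel does not force a positive clamped plate Green function in dimensions $n\ge 4$}

\begin{abstract}
Let $G_\Omega$ be the Green function of the clamped plate problem on a bounded smooth domain $\Omega\subset\mathbb R^n$. If $G_\Omega\ge0$, then the Bergman kernel function $-\Delta_x\Delta_yG_\Omega$ is nonpositive at all pairs of distinct boundary points. We show that the converse fails in every dimension $n\ge4$. The counterexample is a ball with many tiny spherical holes, obtained by inversion from a grid of holes centered on a plane of codimension two. On that plane the fundamental solution of $\Delta^2$ is the Newtonian kernel, so the interaction between the holes is governed by a second order operator and has a sign; across the plane the Green function is negative.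
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge2$ and let $\Omega\subset\mathbb R^n$ be a bounded domain with smooth boundary and unit outer normal $\nu$. The clamped plate problem is
\begin{equation}\label{eq:plate}
\Delta^2u=f\ \text{ in }\Omega,\qquad u=\partial_\nu u=0\ \text{ on }\partial\Omega ,
\end{equation}
and its Green function $G_\Omega$ represents the solution as $u(x)=\int_\Omega G_\Omega(x,y)f(y)\,dy$. Thus $G_\Omega\ge0$ means that a load $f\ge0$ always produces a deflection $u\ge0$. Both boundary conditions are imposed on $u$ and none on $\Delta u$, so \eqref{eq:plate} does not split into two Dirichlet problems for the Laplacian, and the maximum principle does not decide the sign of $G_\Omega$. For a ball, Boggio's explicit formula (recalled in Section~\ref{sec:oneball}) shows that $G_\Omega>0$.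

We call $(u,\partial_\nu u)$ on the boundary the \emph{Dirichlet data} of $u$, we say that $u$ is \emph{clamped} on a boundary component if its Dirichlet data vanish there, and we write $\partial_\nu^2u=D^2u[\nu,\nu]$, which does not depend on the orientation of $\nu$. Two standard facts are used throughout. First, $G_\Omega$ is symmetric and is smooth on $\overline\Omega\times\overline\Omega$ off the diagonal. Second, if $u$ is $C^2$ up to the boundary and clamped, then $\nabla u=0$ on the boundary, so the symmetric matrix $D^2u$ annihilates tangent vectors, and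
\begin{equation}\label{eq:hess}
D^2u=(\partial_\nu^2u)\,\nu\otimes\nu,\qquad \Delta u=\partial_\nu^2u\qquad\text{on the boundary.}
\end{equation}

The function $-\Delta_x\Delta_yG_\Omega(x,y)$ is called the \emph{Bergman kernel function}. The name is explained as follows. Given $f\in C_c^\infty(\Omega)$, let $u$ be clamped with $\Delta^2u=\Delta f$. Then $f-\Delta u$ is harmonic, and $\Delta u$ is orthogonal in $L^2(\Omega)$ to harmonic functions because $u$ is an $H^2$-limit of test functions. So $f-\Delta u$ is the orthogonal projection of $f$ onto the harmonic functions in $L^2(\Omega)$, and at a point $x$ outside the support of $f$ it equals $\int_\Omega(-\Delta_x\Delta_yG_\Omega)(x,y)f(y)\,dy$.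

Let $D_{\partial\Omega}=\{(z,z):z\in\partial\Omega\}$. On $(\partial\Omega\times\partial\Omega)\setminus D_{\partial\Omega}$ the Bergman kernel function is defined by continuous extension from $\Omega\times\Omega$, and by \eqref{eq:hess}, applied in each variable, it equals $-\partial_{\nu_x}^2\partial_{\nu_y}^2G_\Omega$ there. It measures $G_\Omega$ near pairs of boundary points. Indeed, for boundary points $x\ne y$ the function $\phi(s,t)=G_\Omega(x-s\nu_x,y-t\nu_y)$ vanishes together with $\partial_s\phi$ at $s=0$ and together with $\partial_t\phi$ at $t=0$, so Taylor's formula in each variable gives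
\[
\phi(s,t)=\int_0^s\!\!\int_0^t(s-s')(t-t')\,\partial_s^2\partial_t^2\phi(s',t')\,dt'\,ds'
=\tfrac14s^2t^2\big(\Delta_x\Delta_yG_\Omega(x,y)+o(1)\big)
\]
as $s,t\downarrow0$. This proves the known implication
\begin{equation}\label{eq:impl}
G_\Omega(x,y)\ge0\ \ \forall\,x\ne y\in\Omega
\quad\Longrightarrow\quad
-\Delta_x\Delta_yG_\Omega\le0\ \text{ on }(\partial\Omega\times\partial\Omega)\setminus D_{\partial\Omega}.
\end{equation}
The problem treated here, posed as open in \cite{thesis}, is whether the converse holds: \emph{for every $n\ge2$ and every bounded smooth domain $\Omega\subset\mathbb R^n$, does $-\Delta_x\Delta_yG_\Omega\le0$ on $(\partial\Omega\times\partial\Omega)\setminus D_{\partial\Omega}$ imply $G_\Omega(x,y)\ge0$ for all $x\ne y$ in $\Omega$?}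

One may well guess that it does. Start from a ball and deform it. The Green function vanishes to second order in each variable at the boundary, so it is particularly small when both points are close to the boundary and apart from each other. This is where one expects the sign to be lost first, and there the sign is governed by the boundary values of the Bergman kernel function. The guess is wrong.

\begin{theorem}\label{thm:main}
Let $n\ge4$. There are a bounded domain $\Omega\subset\mathbb R^n$ with smooth boundary, namely an open ball minus finitely many disjoint closed balls, and a constant $c>0$ such that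
\[
-\Delta_x\Delta_yG_\Omega(x,y)\le-c\,|x-y|^{-n}<0\qquad\text{for all }(x,y)\in(\partial\Omega\times\partial\Omega)\setminus D_{\partial\Omega},
\]
but $G_\Omega(x_0,y_0)<0$ for some $x_0\ne y_0$ in $\Omega$.
\end{theorem}

So the converse of \eqref{eq:impl} fails in each dimension $n\ge4$, even under a strict quantitative hypothesis of the form that holds, with equality, for a ball (Remark~\ref{rem:ball}); in particular the statement for all $n\ge2$ is false. The construction uses holes whose influence tends to zero individually, which requires $n\ge4$. Whether the converse holds in dimension $n=2$ or $n=3$, taken separately, is not settled here.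

Section~\ref{sec:mech} explains the mechanism and carries out the limiting computation that produces the negative sign. Section~\ref{sec:red} moves the problem to the exterior of a family of balls and treats a single ball. Section~\ref{sec:tools} collects four lemmas on kernels and matrices. The theorem is proved for $n\ge5$ in Section~\ref{sec:five} and for $n=4$, where the fundamental solution is logarithmic, in Section~\ref{sec:four}.

\section{The mechanism}\label{sec:mech}

From now on $n\ge4$ and $d=n-2$. We write $\mathbb R^n=\mathbb R^d\times\mathbb R^2$, identify $\mathbb R^d$ with $\mathbb R^d\times\{0\}$, and fix a unit vector $e$ orthogonal to $\mathbb R^d$. Let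
\[
E(x)=|x|^{4-n}=|x|^{2-d}\quad(n\ge5),\qquad E(x)=\log\frac1{|x|}\quad(n=4).
\]
This one function plays two roles. In $\mathbb R^n$ it is a multiple of the fundamental solution of the bilaplacian: $\Delta^2E=\gamma\delta_0$ with $\gamma=2(n-4)(n-2)|S^{n-1}|$ for $n\ge5$ and $\gamma=8\pi^2$ for $n=4$, because $\Delta|x|^{4-n}=-2(n-4)|x|^{2-n}$, $\Delta\log\frac1{|x|}=-2|x|^{-2}$ in $\mathbb R^4$, and $\Delta|x|^{2-n}=-(n-2)|S^{n-1}|\delta_0$. Restricted to $\mathbb R^d$ it is the Newtonian kernel: $-\Delta E=\kappa\delta_0$ in $\mathbb R^d$, with $\kappa=(d-2)|S^{d-1}|$ for $d\ge3$ and $\kappa=2\pi$ for $d=2$.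

In the rest of this section $n\ge5$. The discussion is heuristic except for \eqref{eq:p} and Lemma~\ref{lem:sweep}, which are the only parts used later.

\subsection{Small holes act as point charges}

An inversion centered inside one of the holes turns a ball with holes into the exterior $U$ of balls $B_i=B(z_i,\varepsilon)$, $i=1,\dots,N$, and turns $G_\Omega$ into a kernel $\mathcal G$ of the same sign that reduces to $E(x-y)$ when there are no holes. The effect of one hole is described by the radial function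
\begin{equation}\label{eq:p}
p(x)=\tfrac{n-2}2|x|^{4-n}-\tfrac{n-4}2|x|^{2-n},\qquad
p=1,\quad\partial_\nu p=0,\quad\partial_\nu^2p=-(n-4)(n-2)\ \text{ on }|x|=1 .
\end{equation}
It is biharmonic off the origin, and the last value is $\frac{(n-4)(n-2)}2[(n-3)-(n-1)]$. If $w$ is biharmonic near $z_i$ and varies on a scale much larger than $\varepsilon$, then to leading order one clamps $w$ on $\partial B_i$ by subtracting $w(z_i)\,p((x-z_i)/\varepsilon)$. This has two consequences. Far from the hole the subtracted term is $\mu\,w(z_i)E(x-z_i)$ with $\mu=\frac{n-2}2\varepsilon^{n-4}$: the hole carries a charge proportional to the value $w(z_i)$. On $\partial B_i$ the clamped function has second normal derivative close to $(n-4)(n-2)\varepsilon^{-2}w(z_i)$: its sign, at every point of the sphere, is the sign of $w(z_i)$.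

With $N$ holes and a source $s$, the clamped function is $s-\mu\sum_ia_iE(\cdot-z_i)$, where $a_i$ is the value at $z_i$ of the source minus the fields of the \emph{other} holes:
\[
(I+\mu A)a=(s(z_i))_i,\qquad A_{ij}=E(z_i-z_j)\ (i\ne j),\quad A_{ii}=0 .
\]
To compute $\partial^2_{\nu_y}\mathcal G(\cdot,y)$ for $y\in\partial B_j$ one starts from the same quantity for the single hole $B_j$. It is already clamped on $\partial B_j$ and, away from $B_j$, is close to a positive multiple of $E(\cdot-z_j)$. So the right side is the $j$-th column of $A$. Writing $(I+\mu A)^{-1}=I-\mu W$, we have $(I+\mu A)^{-1}A=W$, so $a_i=W_{ij}$. The sign condition on the Bergman kernel between the spheres $\partial B_i$ and $\partial B_j$ is therefore $W_{ij}>0$.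

For two holes $W_{12}=A_{12}/(1-\mu^2A_{12}^2)$. For three holes Cramer's rule gives
\[
W_{12}=\frac{A_{12}-\mu A_{13}A_{32}}{\det(I+\mu A)} :
\]
the third hole screens the first from the second. If $N$ is fixed and $\mu\to0$, then $W\to A$ and the sign condition holds, but then $\mathcal G$ is a small perturbation of $E>0$. To make $\mathcal G$ negative somewhere, the total strength $N\mu$ must be large, and then the screening is no longer a perturbation. Positivity of $W_{ij}$ must come from the arrangement of the holes.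

\subsection{Holes on a plane of codimension two}

Put the centers on a grid of mesh $\eta$ in a cube $Q\subset\mathbb R^d$ and choose $\varepsilon$ so that $\mu=m\eta^d$ with $m$ fixed. The identity $W+\mu AW=A$ is then a Riemann sum version of
\[
R(\xi,\zeta)+m\int_QE(\xi-z)R(z,\zeta)\,dz=E(\xi-\zeta).
\]
Since $E$ is the Newtonian kernel of $\mathbb R^d$, applying $-\Delta$ in $\mathbb R^d$ gives $-\Delta R+m\kappa1_QR=\kappa\delta_\zeta$. This is a second order equation with a nonnegative potential, so $R>0$ for every $m$, however large. This is the reason for codimension two: the holes, and hence all boundary points of $U$, lie along a plane on which the fourth order problem has a maximum principle.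

\subsection{Across the plane}

Take the pole at $-e$. The charge density $g=ma$ on $Q$ solves $\frac1mg+\int_QE(\cdot-\zeta)g(\zeta)\,d\zeta=f$, where $f$ is the restriction of $E(\cdot+e)$ to $\mathbb R^d$. When $m\to\infty$ and $Q$ fills $\mathbb R^d$, this becomes $E*g=f$, which is solved by differentiation.

\begin{lemma}\label{lem:sweep}
Let $d\ge3$, $f(\xi)=(1+|\xi|^2)^{-(d-2)/2}$ and $g_\infty(\xi)=\frac d{|S^{d-1}|}(1+|\xi|^2)^{-(d+2)/2}$ on $\mathbb R^d$. Then $E*g_\infty=f$, and $I_d:=\int_{\mathbb R^d}fg_\infty\,d\xi>2^{2-d}$.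
\end{lemma}

\begin{proof}
With $t=|\xi|$ we have $f'(t)=-(d-2)t(1+t^2)^{-d/2}$, hence
\[
\Delta f=-d(d-2)(1+t^2)^{-d/2}+d(d-2)t^2(1+t^2)^{-(d+2)/2}=-d(d-2)(1+t^2)^{-(d+2)/2}=-\kappa g_\infty .
\]
So $E*g_\infty-f$ is harmonic in $\mathbb R^d$. It tends to $0$ at infinity, because $g_\infty$ is integrable and tends to $0$ while $E$ is integrable on $B(0,1)$, bounded outside it, and tends to $0$. Therefore it vanishes. Substituting $t=\tan\alpha$,
\[
I_d=d\int_0^\infty\frac{t^{d-1}\,dt}{(1+t^2)^d}=d\int_0^{\pi/2}(\sin\alpha\cos\alpha)^{d-1}d\alpha=2^{2-d}\,\frac{d\,\sigma_d}4,\qquad\sigma_d=\int_0^\pi\sin^{d-1}\alpha\,d\alpha .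
\]
Now $3\sigma_3=\frac{3\pi}2>4$ and $4\sigma_4=\frac{16}3>4$, and the recursion $\sigma_{d+2}=\frac d{d+1}\sigma_d$ gives $(d+2)\sigma_{d+2}=\frac{d+2}{d+1}\,d\sigma_d>d\sigma_d$. Hence $d\sigma_d>4$ for all $d\ge3$.
\end{proof}

The limiting Green function with pole $-e$ is $u_\infty(x)=E(x+e)-\int_{\mathbb R^d}E(x-\xi)g_\infty(\xi)\,d\xi$. It vanishes on $\mathbb R^d$, and since $E(e-\xi)=f(\xi)$, its value at the mirror point is $u_\infty(e)=2^{2-d}-I_d<0$. For $n=5$, where the plane is $\mathbb R^3\subset\mathbb R^5$ and $E=1/|x|$, this value is $\frac12-\frac{3\pi}{16}$.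

The negative sign has a simple cause: the plane fixes the value of $u_\infty$ but not its gradient, like the fulcrum of a lever. Indeed $0\le|\xi|^{2-d}-(|\xi|^2+t^2)^{(2-d)/2}\le\min\{|\xi|^{2-d},\frac{d-2}2t^2|\xi|^{-d}\}$; integrating against $g_\infty$ over $|\xi|<|t|$ and $|\xi|\ge|t|$ shows that the potential of $g_\infty$ at $te$ is $1+O(t^2\log\frac1{|t|})$. Hence $u_\infty(te)=(1+t)^{2-d}-1+O(t^2\log\frac1{|t|})$, which changes sign at $t=0$.

The proof makes these three steps rigorous. Its main technical demand is that $W_{ij}$ ranges over many scales, from $\eta^{2-d}$ for neighboring holes to order $1$ for distant ones, so all errors have to be controlled entry by entry relative to $E(z_i-z_j)$, not in an operator norm.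

\section{The exterior problem}\label{sec:red}

In this section $n\ge4$. Note that for $n=4$ the condition $O(|x|^{4-n})$ at infinity means boundedness.

\subsection{Facts on biharmonic functions}

We use the following textbook facts.
\begin{enumerate}
\item[(F1)] A distribution with $\Delta^2w=0$ is a smooth function, and $\sup_{B(x,r/2)}|D^jw|\le K_{n,j}\,r^{-j}\sup_{B(x,r)}|w|$. Hence uniform limits of biharmonic functions are biharmonic, and a bounded sequence of biharmonic functions has a subsequence converging uniformly on compact subsets.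
\item[(F2)] For $0<\alpha<1$ and data in $C^{4,\alpha}\times C^{3,\alpha}$ on the unit sphere there is a biharmonic $v$ in $B(0,1)$ with these Dirichlet data and $\|v\|_{C^4(\overline{B(0,1)})}$ bounded by a constant times the norm of the data; $v$ is smooth up to the boundary if the data are smooth \cite{ADN}.
\item[(F3)] A biharmonic function on a bounded smooth domain, smooth up to the boundary and clamped, vanishes: Green's identity gives $\int|\Delta u|^2=0$, and a harmonic function with zero boundary values is zero.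
\end{enumerate}
The \emph{Kelvin transform} $v^*(x)=|x|^{4-n}v(x/|x|^2)$ is an involution, and
\begin{equation}\label{eq:kelvin}
\Delta^2v^*(x)=|x|^{-n-4}(\Delta^2v)(x/|x|^2).
\end{equation}
It suffices to check this for polynomials, hence for $v=|x|^sY_k(x/|x|)$ with a spherical harmonic $Y_k$ of degree $k$. Then $\Delta^2v=(s-k)(s+k+n-2)(s-k-2)(s+k+n-4)|x|^{s-4}Y_k$, and the substitution $s\mapsto4-n-s$ permutes the four factors and changes the sign of each.

\begin{lemma}\label{lem:remov}
Let $n\ge4$ and let $u$ be bounded and biharmonic in $B(0,r)\setminus\{0\}$. Then $u$ extends to a biharmonic function in $B(0,r)$.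
\end{lemma}

\begin{proof}
The distribution $\Delta^2u$ on $B(0,r)$ is supported at $0$, so $\Delta^2u=\gamma\sum_{|\alpha|\le k_0}c_\alpha\partial^\alpha\delta_0$. Put $H_k=\sum_{|\alpha|=k}c_\alpha\partial^\alpha E$. By (F1), $u-\sum_kH_k$ is smooth. Let $\phi\in C_c^\infty(B(0,1))$ and $\phi_\lambda=\lambda^{-n}\phi(\cdot/\lambda)$. As $\lambda\downarrow0$, both $u$ and the smooth function stay bounded when paired with $\phi_\lambda$, so $\sum_k\langle H_k,\phi_\lambda\rangle$ is bounded. The distribution $H_k$ is homogeneous of degree $4-n-k<0$, so that $\langle H_k,\phi_\lambda\rangle=\lambda^{4-n-k}\langle H_k,\phi\rangle$, except when $n=4$ and $k=0$, where $\langle H_0,\phi_\lambda\rangle=c_0(\log\frac1\lambda\int\phi+\langle E,\phi\rangle)$. A linear combination of distinct negative powers of $\lambda$ and of $\log\frac1\lambda$ is bounded only if all coefficients vanish. Hence $H_k=0$ in $B(0,1)$ in the homogeneous cases, so $0=\Delta^2H_k=\gamma\sum_{|\alpha|=k}c_\alpha\partial^\alpha\delta_0$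 and these $c_\alpha$ vanish; in the logarithmic case $c_0\int\phi=0$ for all $\phi$, so $c_0=0$.
\end{proof}

For $n=3$ the lemma fails: $|x|$ is bounded near $0$ and $\Delta|x|=2/|x|$ is harmonic off $0$.

\subsection{Inversion}

Let $B_i=B(z_i,\varepsilon)\subset\mathbb R^n$, $i=1,\dots,N$, have disjoint closures, and let $U=\mathbb R^n\setminus\bigcup_i\overline B_i$. Let $\iota(x)=z_1+(x-z_1)/|x-z_1|^2$, with $\iota(\infty)=z_1$, and
\[
\Omega=\iota(U\cup\{\infty\})=B(z_1,1/\varepsilon)\setminus\bigcup_{i\ge2}\iota(\overline B_i).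
\]
Inversion maps the closed balls $\overline B_i$, $i\ge2$, to disjoint closed balls inside $B(z_1,1/\varepsilon)$, so $\Omega$ is a domain of the kind in Theorem~\ref{thm:main}. Define
\[
\mathcal G(x,y)=\gamma\,|x-z_1|^{4-n}|y-z_1|^{4-n}G_\Omega(\iota x,\iota y).
\]
This kernel has the sign of $G_\Omega$ and is smooth on $\overline U\times\overline U$ off the diagonal.

\begin{proposition}\label{prop:red}
For $y\in U$ the function $u=\mathcal G(\cdot,y)$ is the only one with the properties
\begin{enumerate}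
\item[(G1)] $u$ is biharmonic in $U\setminus\{y\}$, and $u-E(\cdot-y)$ extends to a biharmonic function near $y$;
\item[(G2)] $u$ is smooth up to $\partial U$ and clamped there;
\item[(G3)] $u=O(|x|^{4-n})$ at infinity.
\end{enumerate}
Moreover, for $x\ne y$ in $\partial U$,
\begin{equation}\label{eq:transfer}
|x-y|^n\,\partial^2_{\nu_x}\partial^2_{\nu_y}\mathcal G(x,y)=\gamma\,|\iota x-\iota y|^n\,(\Delta_x\Delta_yG_\Omega)(\iota x,\iota y).
\end{equation}
\end{proposition}

\begin{proof}
The function $\gamma G_\Omega(\cdot,\iota y)-E(\cdot-\iota y)$ is biharmonic in $\Omega$, and $|\iota x-\iota y|=|x-y|/(|x-z_1||y-z_1|)$. For $n\ge5$ this gives $|x-z_1|^{4-n}|y-z_1|^{4-n}E(\iota x-\iota y)=E(x-y)$; for $n=4$ it gives $E(\iota x-\iota y)=E(x-y)+\log|x-z_1|+\log|y-z_1|$, and the extra terms are biharmonic in $x\in U$. With \eqref{eq:kelvin} this proves (G1). Vanishing to first order on the boundary is preserved by the diffeomorphism $\iota$ and by smooth factors, which is (G2), and (G3) holds because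 $G_\Omega(\cdot,\iota y)$ is bounded near $z_1\neq\iota y$. The Kelvin transform, centered at $z_1$, of the difference of two functions with (G1)--(G3) is biharmonic in $\Omega\setminus\{z_1\}$, bounded near $z_1$ and clamped on $\partial\Omega$. It vanishes by Lemma~\ref{lem:remov} and (F3).

Let $v$ be clamped on a piece of $\partial\Omega$ and let $h$ be smooth. On the corresponding piece of $\partial U$, all terms of $D^2(h\cdot v\circ\iota)$ containing $v$ or $\nabla v$ vanish, so $D^2(h\cdot v\circ\iota)=h\,(D\iota)^T(D^2v\circ\iota)D\iota$. The matrix $D\iota(x)$ is $|x-z_1|^{-2}$ times an orthogonal matrix that maps normals of $\partial U$ to normals of $\partial\Omega$. Hence $\partial_\nu^2(h\cdot v\circ\iota)=h\,|x-z_1|^{-4}(\partial_\nu^2v)\circ\iota$. Apply this first in $y$ and then in $x$ (for $y\in\partial U$ the function $\Delta_yG_\Omega(\cdot,\iota y)$ is still clamped away from $\iota y$), each time with $h=|\cdot-z_1|^{4-n}$, and use \eqref{eq:hess}: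
\[
\partial^2_{\nu_x}\partial^2_{\nu_y}\mathcal G(x,y)=\gamma\,|x-z_1|^{-n}|y-z_1|^{-n}(\Delta_x\Delta_yG_\Omega)(\iota x,\iota y).
\]
Multiplying by $|x-y|^n$ gives \eqref{eq:transfer}.
\end{proof}

Theorem~\ref{thm:main} therefore follows once we find balls $B_i$, with $\pm e\in U$, such that
\begin{enumerate}
\item[(A)] $\partial^2_{\nu_x}\partial^2_{\nu_y}\mathcal G(x,y)\ge c'|x-y|^{-n}$ for all $x\ne y$ in $\partial U$, for some $c'>0$;
\item[(B)] $\mathcal G(e,-e)<0$.
\end{enumerate}
The constant in the theorem is then $c=c'/\gamma$, and $x_0=\iota(e)$, $y_0=\iota(-e)$.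

\subsection{One ball}\label{sec:oneball}

Boggio's formula \cite{Boggio}, \cite[Lemma 2.27]{GGS} states that the Green function of the unit ball is a positive constant times
\[
|x-y|^{4-n}\int_1^{\sqrt{1+q}}(v^2-1)v^{1-n}\,dv=|x-y|^{4-n}\,\Xi(q),\qquad \Xi(q)=\frac12\int_0^qt(1+t)^{-n/2}\,dt,
\]
where $q=(1-|x|^2)(1-|y|^2)/|x-y|^2$; here $1+q=\big||x|y-x/|x|\big|^2/|x-y|^2$, and we substituted $v^2=1+t$. Let $k_n=\frac{(n-4)(n-2)}2$ for $n\ge5$ and $k_4=1$. As $q\to\infty$, $k_n\Xi(q)\to k_n(\frac1{n-4}-\frac1{n-2})=1$ for $n\ge5$, while $\Xi(q)=\frac12\log(1+q)+\frac1{2(1+q)}-\frac12$ for $n=4$. Comparing singularities at $x=y$ shows that $\gamma$ times the Green function is $k_n|x-y|^{4-n}\Xi(q)$.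

\begin{lemma}\label{lem:boggio}
For $x\ne y$ outside $B_j=B(z_j,\varepsilon)$ let
\[
\mathcal G_j(x,y)=k_n|x-y|^{4-n}\,\Xi(q),\qquad q=\frac{(|x-z_j|^2-\varepsilon^2)(|y-z_j|^2-\varepsilon^2)}{\varepsilon^2|x-y|^2}.
\]
It is smooth for $x\neq y$ in $\mathbb R^n\setminus B_j$, and for $y\notin\overline B_j$ the function $\mathcal G_j(\cdot,y)$ satisfies \emph{(G1)--(G3)} in $\mathbb R^n\setminus\overline B_j$. For $y\in\partial B_j$,
\begin{equation}\label{eq:hy}
\partial_{\nu_y}^2\mathcal G_j(\cdot,y)=2k_n\varepsilon^{-2}h_y,\qquad h_y(x)=\frac{(|x-z_j|^2-\varepsilon^2)^2}{|x-y|^n},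
\end{equation}
and, with $K$ depending only on $n$,
\begin{align}
&\partial_\nu^2h_y(x)=8\varepsilon^2|x-y|^{-n}\ge8\cdot2^{-n}\varepsilon^{2-n}&&(x\in\partial B_j\setminus\{y\}),\label{eq:hy2}\\
&\big|h_y(x)-|x-z_j|^{4-n}\big|\le K\varepsilon\,|x-z_j|^{3-n}&&(|x-z_j|\ge2\varepsilon).\label{eq:hy3}
\end{align}
\end{lemma}

\begin{proof}
For $z_j=0$, $\varepsilon=1$, the formula is Proposition~\ref{prop:red} with $N=1$ applied to Boggio's formula, since the expression for $q$ is unchanged when $x,y$ are replaced by $x/|x|^2,y/|y|^2$. The general case follows by the substitution $x\mapsto(x-z_j)/\varepsilon$ and multiplication by $\varepsilon^{4-n}$; for $n=4$ the substitution changes $E$ by a constant, which does not affect (G1). Smoothness holds because $\Xi$ is smooth on $(-1,\infty)$. Let $y=z_j+t\theta$, $|\theta|=1$. At $t=\varepsilon$ we have $q=0$ and $\partial_tq=2\varepsilon^{-1}(|x-z_j|^2-\varepsilon^2)|x-y|^{-2}$. Since $\Xi(q)=\frac14q^2+O(q^3)$, we get $\partial_t^2\mathcal G_j=k_n|x-y|^{4-n}\frac12(\partial_tq)^2$,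 which is \eqref{eq:hy}. The numerator of $h_y$ vanishes to second order on $\partial B_j$ with second radial derivative $2(2\varepsilon)^2$, and $|x-y|\le2\varepsilon$ there; this is \eqref{eq:hy2}. Finally $h_y(x)=|x-z_j|^{4-n}\big(1-\varepsilon^2|x-z_j|^{-2}\big)^2\big(|x-z_j|/|x-y|\big)^n$, and $|x-y|/|x-z_j|$ differs from $1$ by at most $\varepsilon/|x-z_j|\le\frac12$.
\end{proof}

\begin{remark}\label{rem:ball}
By \eqref{eq:hy}, \eqref{eq:hy2} and \eqref{eq:transfer} with $N=1$, every ball $\Omega$ in $\mathbb R^n$, $n\ge4$, has $-\Delta_x\Delta_yG_\Omega=-16k_n\gamma^{-1}|x-y|^{-n}=-4|S^{n-1}|^{-1}|x-y|^{-n}$ on $(\partial\Omega\times\partial\Omega)\setminus D_{\partial\Omega}$.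
\end{remark}

The next lemma says that, for a function that is biharmonic on a ball much larger than the hole, only the constant term matters to leading order.

\begin{lemma}\label{lem:ext}
Let $w$ be biharmonic with $|w|\le S$ in $B(0,r)$, $r\ge4$. Let $v$ be the biharmonic function in $B(0,1)$ with the Dirichlet data of $(w-w(0))^*$. Then $v$ depends linearly on $w$ and only on $w|_{B(0,4)}$; the function $v^*$ is biharmonic in $|x|>1$, smooth up to $|x|=1$, and has the Dirichlet data of $w-w(0)$; and, with $K$ depending only on $n$,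
\[
\|v\|_{C^4(\overline{B(0,1)})}\le KS/r,\qquad|\partial_\nu^2(w-v^*)|\le KS/r\ \text{ on }|x|=1 .
\]
\end{lemma}

\begin{proof}
Let $w_1=w-w(0)$. By (F1) and $B(0,2)\subset B(0,r/2)$, all derivatives of $w$ of order $1$ to $5$ are at most $KS/r$ on $B(0,2)$, so $\|w_1\|_{C^5(B(0,2))}\le KS/r$. The function $w_1^*$ is smooth near the unit sphere, and its Dirichlet data are bounded by $KS/r$ in $C^{4,\alpha}\times C^{3,\alpha}$. By (F2) and (F3), $v$ exists, is unique, and satisfies the first bound. Since $v-w_1^*$ vanishes to first order on the sphere, so does its Kelvin transform $v^*-w_1$. The second bound follows from the $C^2$ bounds for $w_1$ and $v$.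
\end{proof}

\section{Kernels and matrices}\label{sec:tools}

\subsection{The grid}

Fix $L\ge1$ and $m>0$; they are chosen at the end of Sections~\ref{sec:five} and~\ref{sec:four}. Let $Q=[-L,L]^d$. For an integer $M\ge2$ put $\eta=2L/M$, split $Q$ into $N=M^d$ cubes $Q_1,\dots,Q_N$ (\emph{cells}) of side $\eta$ with centers $z_1,\dots,z_N$, and set
\[
\mu=m\eta^d,\qquad\text{so that}\qquad N\mu=m|Q| .
\]
The letter $K$ denotes constants that depend only on $n,L,m$ and may change from line to line; $O(\cdot)$ is used in the same sense, and ``$\eta$ small'' means $\eta\le\eta_0(n,L,m)<1$. Inequalities and absolute values of vectors and matrices are understood entrywise, $\mathbf 1$ is the vector of ones, and $\langle\cdot,\cdot\rangle$, $\|\cdot\|$ refer to $L^2(Q)$.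

Let $0<b<d$. For all $\xi,\xi'\in\mathbb R^d$ and $s>0$,
\begin{equation}\label{eq:ball}
\int_{B(\xi,s)}|z-\xi'|^{-b}\,dz\le\int_{B(\xi',s)}|z-\xi'|^{-b}\,dz=K_bs^{d-b},
\end{equation}
because the integrand is at most $s^{-b}$ on $B(\xi,s)\setminus B(\xi',s)$ and at least $s^{-b}$ on $B(\xi',s)\setminus B(\xi,s)$, and these sets have equal volume. Let $c_d=1+\sqrt d/2$. If $k\ne i$ and $z\in Q_k$, then $|z_k-z_i|\ge\eta$ gives
\begin{equation}\label{eq:cell}
|z-z_i|\le c_d|z_k-z_i|,\qquad\text{hence}\qquad\eta^d|z_k-z_i|^{-b}\le c_d^{\,b}\int_{Q_k}|z-z_i|^{-b}\,dz .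
\end{equation}
Summing over cells and using \eqref{eq:ball},
\begin{equation}\label{eq:sum}
\mu\!\!\sum_{0<|z_k-z_i|<s}\!\!|z_k-z_i|^{-b}\le Ks^{d-b}\quad(s>0),\qquad\mu\sum_{k\ne i}|z_k-z_i|^{-b}\le K .
\end{equation}

\subsection{Weakly singular kernels}

All integral operators and all Riemann sums below involve an integrand with two weak singularities. One lemma covers them.

\begin{lemma}\label{lem:kernel}
Let $0<b<d$, let $Q'\supseteq Q$ be compact, and let $\Gamma(\xi,z,\zeta)$ be continuous on the set of $(\xi,z,\zeta)\in Q'\times Q\times Q$ with $z\ne\xi$, $z\ne\zeta$, with $|\Gamma|\le K_\Gamma(|\xi-z|^{-b}+|z-\zeta|^{-b})$.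
\begin{enumerate}
\item[(a)] For each $\zeta\in Q$ the operator $g\mapsto\int_Q\Gamma(\cdot,z,\zeta)g(z)\,dz$ is compact from $C(Q)$ to $C(Q')$ and depends continuously on $\zeta$ in operator norm.
\item[(b)] As $\eta\to0$, uniformly in $i,j\in\{1,\dots,N\}$ (the case $i=j$ included),
\[
\mu\sum_{k\ne i,j}\Gamma(z_i,z_k,z_j)-m\int_Q\Gamma(z_i,z,z_j)\,dz\longrightarrow0 .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
For $s>0$ let $\chi_s:[0,\infty)\to[0,1]$ be continuous, $0$ on $[0,s/2]$ and $1$ on $[s,\infty)$, and let $\Gamma_s=\chi_s(|\xi-z|)\chi_s(|z-\zeta|)\Gamma$. This function is uniformly continuous on $Q'\times Q\times Q$. So (a) holds for $\Gamma_s$ by the Arzel\`a--Ascoli theorem, and (b) holds for $\Gamma_s$ because the terms $k=i,j$ vanish and the sum is a full Riemann sum. The difference $\Gamma-\Gamma_s$ vanishes unless $z\in B(\xi,s)\cup B(\zeta,s)$, so $\int_Q|\Gamma-\Gamma_s|\,dz\le4K_\Gamma K_bs^{d-b}$ by \eqref{eq:ball}, uniformly in $\xi,\zeta$. Thus the operators in (a) are limits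 in norm, uniformly in $\zeta$, of those for $\Gamma_s$. In the sum, $\Gamma-\Gamma_s$ contributes only for $k\ne i,j$ with $|z_k-z_i|<s$ or $|z_k-z_j|<s$. By \eqref{eq:cell} these cells lie in $B(z_i,c_ds)\cup B(z_j,c_ds)$, and their terms are bounded by $KK_\Gamma\int_{Q_k}(|z-z_i|^{-b}+|z-z_j|^{-b})\,dz$; by \eqref{eq:ball} they add up to at most $KK_\Gamma s^{d-b}$. Let $\eta\to0$, then $s\to0$.
\end{proof}

\subsection{Energy and positivity on the plane}

The two parts of the next lemma are the only places where it matters that $E|_{\mathbb R^d}$ is the Newtonian kernel. Write $T^0g=\int_QE(\cdot-\zeta)g(\zeta)\,d\zeta$.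

\begin{lemma}\label{lem:newton}
\begin{enumerate}
\item[(a)] Let $g\in C(Q)$, and assume $\int_Qg=0$ if $d=2$. Then $\langle T^0g,g\rangle\ge0$.
\item[(b)] Let $V\ge0$ be bounded with compact support, $\zeta\in\mathbb R^d$, and let $u\in C^1(\mathbb R^d\setminus\{\zeta\})$ be a weak solution of $-\Delta u+Vu=0$ in $\mathbb R^d\setminus\{\zeta\}$ with $u\to+\infty$ at $\zeta$. Assume that at infinity $u\to0$ if $d\ge3$, and that $u$ has a finite limit if $d=2$. Then $u>0$.
\end{enumerate}
\end{lemma}

\begin{proof}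
(a) The potential $u=E*(g1_Q)$ is $C^1$ and $-\Delta u=\kappa g1_Q$. At infinity $u=O(|\xi|^{2-d})$, $\nabla u=O(|\xi|^{1-d})$ if $d\ge3$, and $u=O(|\xi|^{-1})$, $\nabla u=O(|\xi|^{-2})$ if $d=2$ and $\int_Qg=0$. Test the equation with $u\chi(\cdot/r)$, where $\chi\in C_c^\infty$ equals $1$ near $0$. The term containing $\nabla\chi$ is $O(r^{2-d})$, respectively $O(r^{-2})$, so $\kappa\langle T^0g,g\rangle=\int_{\mathbb R^d}|\nabla u|^2\ge0$.

(b) Suppose $u_0=\inf u<0$. We claim that the infimum is attained in $\mathbb R^d\setminus\{\zeta\}$. This follows from compactness if the limit of $u$ at infinity exceeds $u_0$, which is always so for $d\ge3$. If $d=2$ and the limit equals $u_0$, then $\xi\mapsto u(\xi/|\xi|^2)$ is bounded and harmonic in a punctured disk, extends harmonically to $0$ and has a minimum there, so it is constant near $0$, and $u=u_0$ near infinity. The set $\{u=u_0\}$ is thus nonempty and closed in $\mathbb R^d\setminus\{\zeta\}$. It is also open: near any of its points $u<0$,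 so $-\Delta u=-Vu\ge0$, and a continuous superharmonic function with an interior minimum is locally constant. Since $\mathbb R^d\setminus\{\zeta\}$ is connected, $u\equiv u_0$, contradicting $u\to+\infty$ at $\zeta$. Hence $u\ge0$. Harnack's inequality for nonnegative weak solutions of $-\Delta u+Vu=0$ with bounded $V$ \cite[Theorem 8.20]{GT} bounds the supremum of $u$ on a small ball by a multiple of its infimum, so $\{u=0\}$ is open as well as closed; it is empty because $u>0$ near $\zeta$.
\end{proof}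

In (b) for $d=2$ no sign of the limit at infinity is assumed; this is what the logarithmic case will need.

\subsection{Entrywise Neumann series}

Entrywise control is obtained from a nonnegative matrix $H$ that reproduces itself under multiplication.

\begin{lemma}\label{lem:major}
Let $H\ge0$ be a square matrix with $H^2\le K_0H$, $K_0\ge1$. There are $K_1$ and $\theta_0>0$, depending only on $K_0$, with the following properties.
\begin{enumerate}
\item[(a)] If $|\Theta|\le\delta H$ and $2K_0\delta\le1$, then $(I-\Theta)^{-1}=I+\Phi$ exists, $|\Phi|\le2\delta H$, and $\Phi\ge0$ if $\Theta\ge0$.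
\item[(b)] If $\mathcal M\mathcal N=I-\Theta$ with $\Theta$ as in \emph{(a)} and $|\mathcal N|\le I+K_0H$, then $\mathcal M$ is invertible, $|\mathcal M^{-1}-\mathcal N|\le K_1\delta H$ and $|\mathcal M^{-1}|\le I+K_1H$.
\item[(c)] Let $\mathcal M$ be as in \emph{(b)}, let $0<\theta\le\theta_0$, and let $a,\mathsf s$ and $S,\sigma\ge0$ be vectors with
\[
|\mathsf s|\le\sigma,\qquad|\mathcal Ma-\mathsf s|\le\theta HS,\qquad S\le\sigma+K_0H|a|+\theta HS .
\]
Then $S\le K_1(I+H)\sigma$ and $|a-\mathcal M^{-1}\mathsf s|\le K_1\theta H\sigma$.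
\end{enumerate}
\end{lemma}

\begin{proof}
In this proof $K$ depends only on $K_0$. (a) $|\Theta^k|\le\delta^kK_0^{k-1}H$, so $\Phi=\sum_{k\ge1}\Theta^k$ converges and $|\Phi|\le\delta(1-K_0\delta)^{-1}H$. (b) The square matrix $\mathcal M$ has the right inverse $\mathcal N(I+\Phi)$, and $|\mathcal N\Phi|\le(I+K_0H)\,2\delta H\le2\delta(1+K_0^2)H$. (c) By (b), $|a-\mathcal M^{-1}\mathsf s|\le(I+KH)\theta HS\le K\theta HS$, hence $|a|\le(I+KH)\sigma+K\theta HS$. Inserting this in the bound for $S$ gives $(I-K_2\theta H)S\le K(I+H)\sigma$ with $K_2$ depending only on $K_0$ and $\theta\le1$. If $2K_0K_2\theta\le1$, then by (a) the inverse of $I-K_2\theta H$ is nonnegative and at most $I+H$; multiplying by it preserves the inequality and yields $S\le K(I+H)\sigma$. Then $K\theta HS\le K\theta H\sigma$.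
\end{proof}

\section{Proof for $n\ge5$}\label{sec:five}

Here $d\ge3$. Define $\varepsilon$ and $\tau$ by
\[
\mu=\tfrac{n-2}2\,\varepsilon^{n-4},\qquad\tau=\varepsilon/\eta .
\]
Then $\tau^{d-2}=\frac{2m}d\eta^2$, so $\tau\to0$ as $\eta\to0$: the holes are small compared with their distances. We take $\eta$ so small that $\tau\le\frac1{16}$. Let $B_i=B(z_i,\varepsilon)$ and $D_i=B(z_i,\eta/2)$, balls in $\mathbb R^n$, and let $U,\mathcal G$ be as in Section~\ref{sec:red}. The $D_i$ are disjoint, and
\begin{equation}\label{eq:sep}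
|x-z_l|\ge\tfrac12|z_i-z_l|\ge\tfrac\eta2\qquad(x\in D_i,\ l\ne i).
\end{equation}

\subsection{Clamping on one hole}

Let $w$ be biharmonic with $|w|\le S$ in $D_i$. Write $x'=(x-z_i)/\varepsilon$, let $v$ be given by Lemma~\ref{lem:ext} for $w$ as a function of $x'$, with $r=1/(2\tau)$, and define outside $B_i$
\[
P_iw(x)=w(z_i)\,p(x')+v^*(x').
\]
By \eqref{eq:p}, $P_iw$ is biharmonic outside $\overline B_i$, has the Dirichlet data of $w$ on $\partial B_i$, is $O(|x|^{4-n})$ at infinity and is linear in $w$. We have $p(x')=\mu E(x-z_i)\big(1-\frac{n-4}{n-2}|x'|^{-2}\big)$ and $|v^*(x')|\le K\tau S|x'|^{4-n}\le K\tau\mu SE(x-z_i)$. Since $|x'|^{-2}\le4\tau^2$ for $|x-z_i|\ge\eta/2$, and since $\partial_\nu^2(w-P_iw)=-w(z_i)\,\partial_\nu^2[p(x')]+\partial_\nu^2[w-v^*(x')]$, we obtain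
\begin{align}
|P_iw(x)-\mu\,w(z_i)E(x-z_i)|&\le K\tau\mu S\,E(x-z_i)&&(|x-z_i|\ge\eta/2),\label{eq:far}\\
|\partial_\nu^2(w-P_iw)-2k_n\varepsilon^{-2}w(z_i)|&\le K\tau\varepsilon^{-2}S&&\text{on }\partial B_i,\label{eq:near}
\end{align}
where $2k_n=(n-4)(n-2)$. These are the two statements of the point charge picture.

\subsection{The limiting kernel}

Let $T=mT^0$. It is compact on $C(Q)$ by Lemma~\ref{lem:kernel}(a) with $b=d-2$. If $g+Tg=0$, then $\|g\|^2+\langle Tg,g\rangle=0$, so $g=0$ by Lemma~\ref{lem:newton}(a). By the Fredholm alternative, $I+T$ is invertible on $C(Q)$. We need more, namely the kernel of the inverse, with bounds relative to $E$. The basic inequality is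
\begin{equation}\label{eq:3E}
E(\xi-z)E(z-\zeta)\le2^{d-2}E(\xi-\zeta)\,[E(\xi-z)+E(z-\zeta)],
\end{equation}
valid because $|\xi-\zeta|\le2\max(|\xi-z|,|z-\zeta|)$ bounds the smaller factor by $2^{d-2}E(\xi-\zeta)$. It suggests solving directly for the ratio of the kernel to $E$.

\begin{proposition}\label{prop:R}
There are $\rho\in C(Q\times Q)$ and $c_0=c_0(n,L,m)>0$ with $\rho\ge c_0$ such that $R(\xi,\zeta)=\rho(\xi,\zeta)E(\xi-\zeta)$ satisfies
\begin{equation}\label{eq:R}
R(\xi,\zeta)+m\int_QE(\xi-z)R(z,\zeta)\,dz=E(\xi-\zeta)\qquad(\xi\ne\zeta\text{ in }Q).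
\end{equation}
\end{proposition}

\begin{proof}
Dividing by $E(\xi-\zeta)$ turns \eqref{eq:R} into $(I+T_\zeta)\rho(\cdot,\zeta)=1$, where
\[
T_\zeta g(\xi)=m\int_Q|\xi-\zeta|^{d-2}E(\xi-z)E(z-\zeta)g(z)\,dz .
\]
Let $Q'$ be a cube containing $Q$ in its interior. By \eqref{eq:3E} and Lemma~\ref{lem:kernel}(a), $T_\zeta$ is compact from $C(Q)$ to $C(Q')$ and norm continuous in $\zeta$, and $T_\zeta g(\zeta)=0$ because the integrand vanishes when $\xi=\zeta$. To see that $I+T_\zeta$ is injective on $C(Q)$, let $g+T_\zeta g=0$. Then $u=E(\cdot-\zeta)g$ lies in $L^1(Q)$ and $u+Tu=0$ off $\zeta$. The energy argument does not apply, since $u$ need not be square integrable, so we use duality: for $\psi\in C(Q)$, Fubini's theorem and the symmetry of $E$ give $\int_Qu\,(\psi+T\psi)=\int_Q(u+Tu)\,\psi=0$. As $I+T$ is onto $C(Q)$, $u=0$ almost everywhere and $g=0$. So $I+T_\zeta$ is invertible, $\rho(\cdot,\zeta)=(I+T_\zeta)^{-1}1$ depends continuously on $\zeta$ in $C(Q)$, and $\rho\in C(Q\times Q)$ with $\rho(\zeta,\zeta)=1$.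

It remains to show $\rho>0$; compactness then gives $c_0$. Fix $\zeta$ and let $u(\xi)=E(\xi-\zeta)-m\int_QE(\xi-z)R(z,\zeta)\,dz$ for $\xi\in\mathbb R^d\setminus\{\zeta\}$, so that $u=R(\cdot,\zeta)$ on $Q$. The density $R(\cdot,\zeta)1_Q$ is integrable, compactly supported and bounded away from $\zeta$, so $u$ is $C^1$ off $\zeta$, tends to $0$ at infinity, and $-\Delta u+m\kappa1_Qu=0$ off $\zeta$. On $Q'$ we have $u/E(\cdot-\zeta)=1-T_\zeta\rho(\cdot,\zeta)$, which tends to $1$ at $\zeta$; hence $u\to+\infty$ there. Lemma~\ref{lem:newton}(b) gives $u>0$.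
\end{proof}

\subsection{The interaction matrix}

Let $A_{ij}=E(z_i-z_j)$ and $\mathsf R_{ij}=R(z_i,z_j)$ for $i\ne j$, $A_{ii}=\mathsf R_{ii}=0$. Products such as $\mu A^2$ have nonzero diagonal entries, so $A$ cannot serve as a majorant. We add the value of $E$ at the mesh size:
\[
\mathsf E=A+\eta^{2-d}I,\qquad H=\mu\mathsf E .
\]
Then $c_0A\le\mathsf R\le KA$, $A_{ik}\le\eta^{2-d}$, $A_{ik}\geq 1/K$ for $i\neq k$, and
\begin{equation}\label{eq:HE}
H\mathsf E\le K\mathsf E,\qquad H^2\le KH,\qquad H\mathbf1\le K\mathbf1 .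
\end{equation}
Indeed $\mu\eta^{2-d}=m\eta^2\le K$ and $\mu\sum_{k\ne i}A_{ik}\le K$ by \eqref{eq:sum}, which is the third bound. For $i\ne j$, $(H\mathsf E)_{ij}=\mu\sum_{k\ne i,j}A_{ik}A_{kj}+2\mu\eta^{2-d}A_{ij}\le KA_{ij}$ by \eqref{eq:3E}, and $(H\mathsf E)_{ii}=\mu\sum_{k\ne i}A_{ik}^2+\mu\eta^{4-2d}\le K\eta^{2-d}$. The second bound is the first multiplied by $\mu$.

\begin{proposition}\label{prop:W}
There is $\delta=\delta(\eta)\to0$ such that for $\eta$ small $\mathcal M=I+\mu A$ is invertible, $|\mathcal M^{-1}|\le I+KH$, and $\mathcal M^{-1}=I-\mu W$ with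
\[
|W-\mathsf R|\le K\delta\,\mathsf E,\qquad\mathcal M^{-1}A=W,\qquad W_{ij}\ge\tfrac{c_0}2A_{ij}\quad(i\ne j).
\]
\end{proposition}

\begin{proof}
Use $\mathcal N=I-\mu\mathsf R$ as an approximate inverse: $\mathcal M\mathcal N=I-\mu F$ with $F=\mathsf R+\mu A\mathsf R-A$. For $i\ne j$, \eqref{eq:R} gives
\[
\frac{F_{ij}}{A_{ij}}=\mu\sum_{k\ne i,j}\Gamma(z_i,z_k,z_j)-m\int_Q\Gamma(z_i,z,z_j)\,dz,\qquad\Gamma=|\xi-\zeta|^{d-2}E(\xi-z)R(z,\zeta),
\]
which tends to $0$ uniformly by \eqref{eq:3E} and Lemma~\ref{lem:kernel}(b). On the diagonal $|F_{ii}|\le K\mu\sum_{k\ne i}A_{ik}^2$. For $|z_k-z_i|<\sqrt\eta$ bound one factor by $\eta^{2-d}$, and otherwise by $\eta^{(2-d)/2}$; then \eqref{eq:sum} gives $|F_{ii}|\le K\eta^{2-d}(\eta+\eta^{(d-2)/2})\le K\eta^{1/2}\mathsf E_{ii}$. So $|\mu F|\le\delta H$ with $\delta\to0$, and Lemma~\ref{lem:major}(b) gives $|\mathcal M^{-1}-\mathcal N|\le K\delta H$, that is, $|W-\mathsf R|\le K\delta\mathsf E$. From $\mathcal M^{-1}(I+\mu A)=I$ we get $\mu\mathcal M^{-1}A=I-\mathcal M^{-1}=\mu W$.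 Finally $W_{ij}\ge(c_0-K\delta)A_{ij}$ for $i\ne j$.
\end{proof}

\subsection{Clamping on all holes}

To clamp a source on all holes at once we look for functions $w_i$ on $D_i$, the source minus the corrections of the other holes, and subtract $\sum_iP_iw_i$. Let $X$ be the space of tuples $w=(w_i)_{i=1}^N$ of bounded biharmonic functions $w_i$ on $D_i$ with the supremum norm, a Banach space by (F1), and let $(\Pi w)_i=\sum_{l\ne i}P_lw_l|_{D_i}$.

\begin{proposition}\label{prop:many}
For $\eta$ small, $I+\Pi$ has a bounded inverse on $X$. If $w+\Pi w=s$ and $\sigma_i=\sup|s_i|$, $S_i=\sup|w_i|$, $a_i=w_i(z_i)$, $\mathsf s_i=s_i(z_i)$, then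
\[
S\le K(I+H)\sigma,\qquad|a-\mathcal M^{-1}\mathsf s|\le K\tau H\sigma .
\]
\end{proposition}

\begin{proof}
Let $w+\Pi w=s$. At the center $z_i$, \eqref{eq:far} gives $|\mathcal Ma-\mathsf s|\le K\tau HS$. On $D_i$, \eqref{eq:sep} gives $E(x-z_l)\le2^{d-2}A_{il}$, so $|P_lw_l|\le K\mu A_{il}(|a_l|+\tau S_l)$ by \eqref{eq:far}, and $S\le\sigma+KH|a|+K\tau HS$. Lemma~\ref{lem:major}(c) with $\theta=K\tau$ yields both estimates; in particular $I+\Pi$ is injective. The operator $\Pi$ is compact. Indeed, by Lemma~\ref{lem:ext} with $r=4$, $\sup_{D_i}|P_lw_l|\le K\sup_{B(z_l,4\varepsilon)}|w_l|$, and a bounded sequence in $X$ has, by (F1) and $4\varepsilon\le\eta/4$, a subsequence converging uniformly on each $B(z_l,4\varepsilon)$. The Fredholm alternative completes the proof.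
\end{proof}

\subsection{The sign on the boundary}\label{sec:A5}

Fix $j$. When the pole $y$ approaches $\partial B_j$, the function $E(\cdot-y)$ does not vary slowly near $B_j$, so we take as source the exact Green function $\mathcal G_j$ of the single hole. For $\varepsilon<|y-z_j|<2\varepsilon$ let $s^y_i=\mathcal G_j(\cdot,y)|_{D_i}$ for $i\ne j$, $s^y_j=0$, and $w^y=(I+\Pi)^{-1}s^y$. Then
\begin{equation}\label{eq:rep}
\mathcal G(\cdot,y)=\mathcal G_j(\cdot,y)-\sum_iP_iw_i^y .
\end{equation}
Indeed, the right side satisfies (G1) and (G3). On $D_i\setminus\overline B_i$, $i\ne j$, it equals $s_i^y-(\Pi w^y)_i-P_iw_i^y=w_i^y-P_iw^y_i$, and on $D_j\setminus\overline B_j$ it equals $\mathcal G_j(\cdot,y)+w_j^y-P_jw_j^y$ because $w^y_j+(\Pi w^y)_j=0$. These functions are clamped, so (G2) holds and Proposition~\ref{prop:red} applies.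

Now let $y=z_j+t\theta$, $|\theta|=1$. Since $\mathcal G_j$ is smooth on $\overline D_i\times\{\varepsilon\le|y-z_j|\le2\varepsilon\}$ for $i\ne j$, the map $t\mapsto s^y\in X$ is $C^2$ on $[\varepsilon,2\varepsilon)$, and so is $t\mapsto w^y$. For fixed $x\in U$ the map $w\mapsto\sum_iP_iw_i(x)$ is a bounded functional on $X$. So \eqref{eq:rep} may be differentiated twice in $t$ at $t=\varepsilon$. By \eqref{eq:hy}, for $y\in\partial B_j$,
\[
u_y:=\frac{\varepsilon^2}{2k_n}\,\partial_{\nu_y}^2\mathcal G(\cdot,y)=h_y-\sum_iP_iw_i,\qquad w+\Pi w=s,\quad s_i=h_y|_{D_i}\ (i\ne j),\quad s_j=0 .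
\]
As before, $u_y=w_i-P_iw_i$ near $\partial B_i$ for $i\ne j$, and $u_y=h_y+w_j-P_jw_j$ near $\partial B_j$. By \eqref{eq:hy3}, $h_y=E(\cdot-z_j)(1+O(\tau))$ for $|x-z_j|\ge\eta/2$. With \eqref{eq:sep} this gives $\sigma\le K\mathsf E_{\cdot j}$ and $|\mathsf s-A_{\cdot j}|\le K\tau\mathsf E_{\cdot j}$, where the subscript denotes the $j$-th column. Propositions~\ref{prop:W} and~\ref{prop:many} and \eqref{eq:HE} give
\[
S_i\le K\mathsf E_{ij},\qquad|a_i-W_{ij}|\le K\tau\mathsf E_{ij}\quad\text{for all }i,\qquad\text{so}\quad a_i\ge(\tfrac{c_0}2-K\tau)A_{ij}\quad(i\ne j).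
\]

\emph{Different spheres.} For $x\in\partial B_i$, $i\ne j$, \eqref{eq:near} gives $\partial_\nu^2u_y(x)\ge\varepsilon^{-2}A_{ij}\,[\,k_nc_0-K\tau\,]\ge\frac12k_nc_0\,\varepsilon^{-2}A_{ij}$ for $\eta$ small. Here it is essential that the error carries the factor $A_{ij}$. Since $A_{ij}\ge1/K$ and $|x-y|\ge\eta/2$, this is at least $c''|x-y|^{-n}$ with $c''>0$ depending only on $n,L,m,\eta$.

\emph{The same sphere.} For $x\in\partial B_j\setminus\{y\}$, \eqref{eq:near} gives $|\partial_\nu^2(w_j-P_jw_j)|\le K\varepsilon^{-2}S_j\le K\varepsilon^{-2}\eta^{4-n}=K\tau^{n-4}\varepsilon^{2-n}$. By \eqref{eq:hy2} this is at most $\frac12\partial_\nu^2h_y(x)$ for $\eta$ small, so $\partial_\nu^2u_y(x)\ge4\varepsilon^2|x-y|^{-n}$.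

Thus (A) holds for every $L,m$ and all small $\eta$.

\subsection{The negative value}

Let $f,g_\infty,I_d$ be as in Lemma~\ref{lem:sweep}; recall $f(\xi)=E(\xi\pm e)$. The points $\pm e$ have distance at least $1$ from every $z_i$. Let $s_i=E(\cdot+e)|_{D_i}$ and $w=(I+\Pi)^{-1}s$. The function $E(\cdot+e)-\sum_iP_iw_i$ satisfies (G1) and (G3) for $y=-e$ and equals $w_i-P_iw_i$ near $\partial B_i$, so it is $\mathcal G(\cdot,-e)$. Here $\sigma\le K\mathbf 1$ and $\mathsf s_i=f(z_i)$. By Propositions~\ref{prop:W} and~\ref{prop:many} and \eqref{eq:HE}, $S\le K\mathbf1$ and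
\[
a_i=f(z_i)-\mu\sum_{k\ne i}R(z_i,z_k)f(z_k)+O(\delta+\tau).
\]
Let $\mathcal Rf=m\int_QR(\cdot,\zeta)f(\zeta)\,d\zeta$. By Lemma~\ref{lem:kernel} with $\Gamma=R(\xi,z)f(z)$, $\mathcal Rf\in C(Q)$ and the sum is $\mathcal Rf(z_i)+o(1)$ uniformly in $i$. Integrating \eqref{eq:R} against $mf(\zeta)\,d\zeta$ gives $(I+T)\mathcal Rf=Tf$, so $\varphi=f-\mathcal Rf$ solves $(I+T)\varphi=f$, and $a_i=\varphi(z_i)+o(1)$. By \eqref{eq:far} at $x=e$ and $N\mu=m|Q|$,
\[
\mathcal G(e,-e)=2^{2-d}-\mu\sum_if(z_i)a_i+O(\tau)\longrightarrow J:=2^{2-d}-\langle f,g_*\rangle\quad(\eta\to0),\qquad g_*=m\varphi .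
\]
To bound $\langle f,g_*\rangle$ from below we compare $g_*$ with $g_\infty$ through the energy. Let $\mathcal Q(g)=\frac1m\|g\|^2+\langle T^0g,g\rangle$, which is nonnegative on $C(Q)$ by Lemma~\ref{lem:newton}(a). Since $\frac1mg_*+T^0g_*=f$ and $T^0$ is symmetric, $0\le\mathcal Q(g-g_*)=\mathcal Q(g)-2\langle f,g\rangle+\langle f,g_*\rangle$ for $g\in C(Q)$. Take $g=g_\infty|_Q$. As $E$ and $g_\infty$ are positive, $\langle T^0g,g\rangle\le\int_{\mathbb R^d}(E*g_\infty)g_\infty=I_d$, and therefore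
\[
\langle f,g_*\rangle\ge2\int_Qfg_\infty-\frac1m\int_{\mathbb R^d}g_\infty^2-I_d .
\]
The right side tends to $I_d>2^{2-d}$ as $L,m\to\infty$. Fix $L$ and $m$ so large that $J<0$. For this choice and $\eta$ small both (A) and (B) hold, which proves Theorem~\ref{thm:main} for $n\ge5$. The order of the choices matters: $c_0$ and all constants $K$ depend on $L$ and $m$, and $\eta$ is chosen last.

\section{Proof for $n=4$}\label{sec:four}

Now $d=2$ and $E=\log\frac1{|x|}$. The function $p$ of \eqref{eq:p} degenerates to the constant $1$: the bounded exterior function with the Dirichlet data of $1$ does not decay, so it cannot describe a hole of small influence. We use instead a small multiple of $E$. Since $E$ is unbounded at infinity while $\mathcal G$ must be bounded, the charges of the holes have to add up to a prescribed total; in exchange, a free additive constant is allowed at infinity. The linear systems gain one equation and one unknown, and otherwise the proof runs parallel to Section~\ref{sec:five}.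

To work with a positive kernel, let $E_\Lambda=E+\Lambda$ with $\Lambda=1+\log(4L+4)$. Then
\begin{equation}\label{eq:EL}
1\le E_\Lambda(x)\le E_\Lambda(x)^2\le K|x|^{-1}\qquad(0<|x|\le4L+4),
\end{equation}
and this range contains all differences $x-z$ with $z\in Q$ and $x\in Q$, $x\in D_i$ or $x=\pm e$. Lemma~\ref{lem:kernel} and \eqref{eq:sum} are applied with $b=1$; by \eqref{eq:EL} products of two factors $E_\Lambda$ are admissible, since $2E_\Lambda(\xi-z)E_\Lambda(z-\zeta)\le E_\Lambda(\xi-z)^2+E_\Lambda(z-\zeta)^2$. Define $\varepsilon,\tau,\tau_1$ by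
\[
\log\frac1\varepsilon+\Lambda-\frac12=\frac1\mu,\qquad\tau=\frac\varepsilon\eta,\qquad\tau_1=\frac\tau\mu .
\]
As $\mu=m\eta^2$, $\varepsilon$ is smaller than any power of $\eta$, so $\tau_1\to0$. We take $\eta$ so small that $\mu\le1$, $\tau_1\le\frac1{16}$; then $\tau\le\tau_1$ and $\tau\le\mu$. The sets $B_i,D_i,U$, the space $X$ and \eqref{eq:sep} are as in Section~\ref{sec:five}.

\subsection{Clamping on one hole}

Let $p_i(x)=\mu\big[E_\Lambda(x-z_i)-\frac{\varepsilon^2}2|x-z_i|^{-2}\big]$. It is biharmonic off $z_i$, and on $\partial B_i$ it has value $\mu(\log\frac1\varepsilon+\Lambda-\frac12)=1$, radial derivative $\mu(-\varepsilon^{-1}+\varepsilon^{-1})=0$ and second radial derivative $\mu(\varepsilon^{-2}-3\varepsilon^{-2})=-2\mu\varepsilon^{-2}$. For $w$ biharmonic with $|w|\le S$ in $D_i$, let $x'$ and $v$ be as in Section~\ref{sec:five}. Now $v^*(x')=v(x'/|x'|^2)$ tends at infinity to $v(0)$, and $|v(0)|\le K\tau S$, $|v^*(x')-v(0)|\le K\tau S/|x'|$. We move this limit into the logarithmic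 term:
\[
P_iw=(w(z_i)+v(0))\,p_i+v^*(x')-v(0),\qquad\ell_i(w)=\mu\,(w(z_i)+v(0)).
\]
Then $P_iw$ is biharmonic outside $\overline B_i$, has the Dirichlet data of $w$, is linear in $w$, and
\begin{equation}\label{eq:inf4}
P_iw(x)=\ell_i(w)E_\Lambda(x-z_i)+O(|x|^{-1})\qquad(|x|\to\infty).
\end{equation}
We call $\ell_i(w)$ the charge. For $|x-z_i|\ge\eta/2$ the three terms of
\[
P_iw-\mu w(z_i)E_\Lambda(\cdot-z_i)=\mu v(0)E_\Lambda(\cdot-z_i)-\tfrac12\ell_i(w)|x'|^{-2}+\big(v^*(x')-v(0)\big)
\]
are bounded by $K\tau\mu S|E_\Lambda|$, $K\tau^2\mu S$ and $K\tau S=K\tau_1\mu S$. On $\partial B_i$ we have $\partial_\nu^2(w-P_iw)=2\varepsilon^{-2}\ell_i(w)+\partial^2_\nu[w-v^*(x')]$. With \eqref{eq:EL} and Lemma~\ref{lem:ext},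
\begin{align}
|P_iw-\mu w(z_i)E_\Lambda(\cdot-z_i)|&\le K\tau_1\mu S\,E_\Lambda(\cdot-z_i)\qquad(\tfrac\eta2\le|x-z_i|\le4L+4),\label{eq:far4}\\
|\ell_i(w)-\mu w(z_i)|&\le K\tau_1\mu S,\label{eq:ch4}\\
|\partial_\nu^2(w-P_iw)-2\mu\varepsilon^{-2}w(z_i)|&\le K\tau\varepsilon^{-2}S\qquad\text{on }\partial B_i .\label{eq:near4}
\end{align}
The main term in \eqref{eq:near4} now carries the small factor $\mu$; this is why the relevant small parameter is $\tau_1=\tau/\mu$.

\subsection{The limiting kernel}

Let $Tg=m\int_QE_\Lambda(\cdot-\zeta)g(\zeta)\,d\zeta$ and consider on $C(Q)\times\mathbb R$ the operator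
\[
\mathcal L(g,\lambda)=\Big(g+Tg-\lambda,\ m\int_Qg\Big).
\]
It is the identity plus a compact operator, by Lemma~\ref{lem:kernel}(a). If $\mathcal L(g,\lambda)=0$, then $\int_Qg=0$, and pairing $g+Tg=\lambda$ with $g$ gives $\|g\|^2+m\langle T^0g,g\rangle=0$; by Lemma~\ref{lem:newton}(a), $g=0$ and then $\lambda=0$. So $\mathcal L$ is invertible. Let $(\psi,\lambda_0)=\mathcal L^{-1}(0,1)$, that is,
\begin{equation}\label{eq:psi}
\psi+T\psi=\lambda_0,\qquad m\int_Q\psi=1 .
\end{equation}

\begin{proposition}\label{prop:R4}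
There are $r\in C(Q\times Q)$, $\lambda\in C(Q)$ and $c_0>0$ such that $R(\xi,\zeta)=E_\Lambda(\xi-\zeta)+r(\xi,\zeta)$ satisfies $c_0E_\Lambda(\xi-\zeta)\le R(\xi,\zeta)\le KE_\Lambda(\xi-\zeta)$ and
\begin{equation}\label{eq:R4}
R(\xi,\zeta)+m\int_QE_\Lambda(\xi-z)R(z,\zeta)\,dz-\lambda(\zeta)=E_\Lambda(\xi-\zeta),\qquad m\int_QR(z,\zeta)\,dz=1
\end{equation}
for $\xi\ne\zeta$ in $Q$.
\end{proposition}

\begin{proof}
The system \eqref{eq:R4} means
\[
\mathcal L\big(r(\cdot,\zeta),\lambda(\zeta)\big)=\Big(-m\int_QE_\Lambda(\cdot-z)E_\Lambda(z-\zeta)\,dz,\ 1-m\int_QE_\Lambda(z-\zeta)\,dz\Big).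
\]
By Lemma~\ref{lem:kernel}(a) the right side lies in $C(Q)\times\mathbb R$ and is continuous in $\zeta$, so $r$ and $\lambda$ exist and are continuous. The ratio $R/E_\Lambda=1+r/E_\Lambda$ extends continuously to $Q\times Q$ with value $1$ on the diagonal, so it suffices to prove $R>0$. Fix $\zeta$ and let $u(\xi)=E_\Lambda(\xi-\zeta)+\lambda(\zeta)-m\int_QE_\Lambda(\xi-z)R(z,\zeta)\,dz$ on $\mathbb R^2\setminus\{\zeta\}$, so that $u=R(\cdot,\zeta)$ on $Q$. It is $C^1$, solves $-\Delta u+2\pi m1_Qu=0$ off $\zeta$, and tends to $+\infty$ at $\zeta$ because the integral is locally bounded by the Cauchy--Schwarz inequality. The normalization in \eqref{eq:R4} gives $u(\xi)-\lambda(\zeta)=m\int_Q[E(\xi-\zeta)-E(\xi-z)]R(z,\zeta)\,dz\to0$ at infinity. Lemma~\ref{lem:newton}(b) gives $u>0$.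
\end{proof}

\subsection{The bordered matrix}

Let $A_{ij}=E_\Lambda(z_i-z_j)$, $\mathsf R_{ij}=R(z_i,z_j)$ for $i\ne j$ in $\{1,\dots,N\}$, with zero diagonals. The extra unknown and equation get the index $0$. On the index set $\{0,1,\dots,N\}$ define $\mathsf E$ by $\mathsf E_{ij}=A_{ij}$ for $i\ne j$, $i,j\ge1$, $\mathsf E_{ii}=\Lambda+\log\frac1\eta$ for $i\ge1$, and $\mathsf E_{ij}=1$ if $i=0$ or $j=0$. All entries are at least $1$. Let
\[
H=\mathsf E\,\mathrm{diag}(1,\mu,\dots,\mu),\qquad\text{so}\quad H_{i0}=1,\quad H_{ij}=\mu\mathsf E_{ij}\ (j\ge1).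
\]
By \eqref{eq:EL} and \eqref{eq:sum}, $\mu\sum_{k\ge1,\,k\ne i}\mathsf E_{ik}^2\le K$ for $i\ge1$; also $\mu\mathsf E_{ii}^2=m\eta^2(\Lambda+\log\frac1\eta)^2\le K$ and $\mu\sum_{k\ge1}\mathsf E_{0k}^2=N\mu\le K$. Hence, for all $i,j\geq0$, $(H\mathsf E)_{ij}=1+\mu\sum_{k\ge1}\mathsf E_{ik}\mathsf E_{kj}\le1+\frac\mu2\sum_{k\ge1}(\mathsf E_{ik}^2+\mathsf E_{jk}^2)\le K\le K\mathsf E_{ij}$. Multiplying on the right by the diagonal matrix, and looking at the column $j=0$, we get
\begin{equation}\label{eq:HE4}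
H^2\le KH,\qquad H\mathbf1\le K\mathbf1 .
\end{equation}
With $\psi$ and $\lambda$ evaluated at the centers, let
\[
\mathcal M=\begin{pmatrix}0&\mu\mathbf1^T\\-\mathbf1&I+\mu A\end{pmatrix},\qquad
\mathcal N=\begin{pmatrix}\lambda_0&-\mu\lambda^T\\\psi&I-\mu\mathsf R\end{pmatrix}.
\]
The matrix $\mathcal M$ is the discrete version of $\mathcal L$, and $\mathcal N$ is the discrete version of its inverse.

\begin{proposition}\label{prop:W4}
There is $\delta=\delta(\eta)\to0$ such that for $\eta$ small $\mathcal M$ is invertible, $|\mathcal M^{-1}-\mathcal N|\le K\delta H$ and $|\mathcal M^{-1}|\le I+KH$. For $i,j\ge1$ write $(\mathcal M^{-1})_{ij}=\delta_{ij}-\mu W_{ij}$. Then $|W_{ij}|\le K\mathsf E_{ij}$, and $W_{ij}\ge\frac{c_0}2A_{ij}$ for $i\ne j$.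
\end{proposition}

\begin{proof}
We have $|\mathcal N|\le I+KH$. Let $\Theta=I-\mathcal M\mathcal N$. For $i,j\ge1$,
\begin{gather*}
\Theta_{00}=1-\mu\sum_k\psi(z_k),\qquad\Theta_{0j}=-\mu\Big(1-\mu\sum_{k\ne j}R(z_k,z_j)\Big),\\
\Theta_{i0}=\lambda_0-\psi(z_i)-\mu\sum_{k\ne i}A_{ik}\psi(z_k),\qquad\Theta_{ij}=\mu F_{ij},\quad F=\mathsf R+\mu A\mathsf R-A-\mathbf1\lambda^T .
\end{gather*}
By \eqref{eq:psi}, $\Theta_{00}$ is the error of a Riemann sum for $m\int_Q\psi=1$, and $\Theta_{i0}$ is the quadrature error for $T\psi(z_i)=\lambda_0-\psi(z_i)$. By \eqref{eq:R4}, $\Theta_{0j}/\mu$ is the quadrature error for $m\int_QR(z,z_j)\,dz=1$, and for $i\ne j$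
\[
F_{ij}=\mu\sum_{k\ne i,j}E_\Lambda(z_i-z_k)R(z_k,z_j)-m\int_QE_\Lambda(z_i-z)R(z,z_j)\,dz .
\]
All these errors tend to $0$ uniformly by Lemma~\ref{lem:kernel}(b), with $\Gamma=E_\Lambda(\xi-z)\psi(z)$, $\Gamma=R(z,\zeta)$ and $\Gamma=E_\Lambda(\xi-z)R(z,\zeta)$. Finally $|F_{ii}|\le K\mu\sum_{k\ne i}A_{ik}^2+|\lambda(z_i)|\le K\le K(\log\frac1\eta)^{-1}\mathsf E_{ii}$. Since $\mathsf E\ge1$ entrywise, $|\Theta|\le\delta H$ with $\delta\to0$. Lemma~\ref{lem:major}(b) applies, and it gives $|W_{ij}-\mathsf R_{ij}|\le K\delta\mathsf E_{ij}$, from which the last two bounds follow by Proposition~\ref{prop:R4}.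
\end{proof}

\subsection{Clamping on all holes}

Let $(\Pi w)_i=\sum_{l\ne i}P_lw_l|_{D_i}$. For $(t,s)\in\mathbb R\times X$ we look for $(\beta,w)\in\mathbb R\times X$ with
\begin{equation}\label{eq:sys4}
\sum_l\ell_l(w_l)=t,\qquad w_i-\beta+(\Pi w)_i=s_i\ \text{ on }D_i .
\end{equation}
Define $\sigma_i,S_i,a_i,\mathsf s_i$ for $i\ge1$ as in Proposition~\ref{prop:many}, and put $a_0=\beta$, $S_0=|\beta|$, $\mathsf s_0=t$, $\sigma_0=|t|$.

\begin{proposition}\label{prop:many4}
For $\eta$ small, \eqref{eq:sys4} has a unique solution, given by a bounded operator on $\mathbb R\times X$, and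
\[
S\le K(I+H)\sigma,\qquad|a-\mathcal M^{-1}\mathsf s|\le K\tau_1H\sigma .
\]
\end{proposition}

\begin{proof}
By \eqref{eq:ch4} for the first equation and \eqref{eq:far4} at the centers for the others, $|\mathcal Ma-\mathsf s|\le K\tau_1HS$. On $D_i$, \eqref{eq:sep} gives $E_\Lambda(x-z_l)\le A_{il}+\log2\le2A_{il}$ for $l\ne i$, so \eqref{eq:far4} gives $S_i\le\sigma_i+|\beta|+2\mu\sum_{l\ne i}A_{il}(|a_l|+K\tau_1S_l)$ for $i\ge1$; and $S_0=|a_0|\le(H|a|)_0$. Thus $S\le\sigma+2H|a|+K\tau_1HS$, and Lemma~\ref{lem:major}(c) gives the estimates and injectivity. The left side of \eqref{eq:sys4} is the identity on $\mathbb R\times X$ plus the operator $(\beta,w)\mapsto(\sum_l\ell_l(w_l)-\beta,\ \Pi w-\beta)$. Apart from $\Pi$ this is bounded of finite rank, and $\Pi$ is compact: by Lemma~\ref{lem:ext} with $r=4$, $\sup_{D_i}|P_lw_l|$ is at most a constant depending on $\eta$ times $\sup_{B(z_l,4\varepsilon)}|w_l|$, and (F1) applies as in Proposition~\ref{prop:many}.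
\end{proof}

\subsection{The sign on the boundary}

Fix $j$. For $\varepsilon<|y-z_j|<2\varepsilon$ solve \eqref{eq:sys4} with $t=0$, $s_i=\mathcal G_j(\cdot,y)|_{D_i}$ for $i\ne j$ and $s_j=0$. The function $\mathcal G_j(\cdot,y)+\beta-\sum_iP_iw_i$ satisfies (G1). It equals $w_i-P_iw_i$ near $\partial B_i$, $i\ne j$, and $\mathcal G_j(\cdot,y)+w_j-P_jw_j$ near $\partial B_j$, so it is clamped. It is bounded at infinity by \eqref{eq:inf4}, because the charges add up to $0$ and $E(x-z_l)-E(x)\to0$. Hence it equals $\mathcal G(\cdot,y)$. The justification given in Section~\ref{sec:A5} for differentiating twice in the radial variable of $y$ applies without change, with $\mathbb R\times X$ in place of $X$. By \eqref{eq:hy} with $k_4=1$, for $y\in\partial B_j$,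
\[
u_y:=\tfrac{\varepsilon^2}2\,\partial^2_{\nu_y}\mathcal G(\cdot,y)=h_y+\beta-\sum_iP_iw_i,
\]
where $(\beta,w)$ solves \eqref{eq:sys4} with $t=0$, $s_i=h_y|_{D_i}$ for $i\ne j$, $s_j=0$. Again $u_y=w_i-P_iw_i$ near $\partial B_i$ for $i\neq j$, and $u_y=h_y+w_j-P_jw_j$ near $\partial B_j$.

By \eqref{eq:hy3}, $h_y=1+O(\tau)$ on $D_i$, $i\ne j$: the source is almost constant, and the estimates of Proposition~\ref{prop:many4} applied directly would be too crude to see the sign of $a_i$, which is of order $\mu$. We absorb the constant in $\beta$. The pair $(\beta+1,w)$ solves \eqref{eq:sys4} with $t=0$, $s_i=h_y-1=O(\tau)$ for $i\ne j$, and $s_j=-1$. For these data $\sigma_0=0$, $\sigma_j=1$ and $\sigma_i\le K\tau$ otherwise, so $(H\sigma)_i\le\mu\mathsf E_{ij}+K\tau$ by \eqref{eq:HE4}. For $i\ne j$, $i\ge1$,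
\[
(\mathcal M^{-1}\mathsf s)_i=\mu W_{ij}+\mathsf s_i-\mu\sum_{k\ge1,\,k\ne j}W_{ik}\mathsf s_k=\mu W_{ij}+O(\tau).
\]
Since $\tau=\mu\tau_1\le\mu\tau_1A_{ij}$, Propositions~\ref{prop:W4} and~\ref{prop:many4} give, for $\eta$ small,
\[
a_i\ge\mu\big(\tfrac{c_0}2-K\tau_1\big)A_{ij}\ge\tfrac{c_0}3\mu A_{ij},\qquad S_i\le K\mu A_{ij}\quad(i\ne j,\ i\ge1),\qquad S_j\le K .
\]
On $\partial B_i$, $i\ne j$, \eqref{eq:near4} gives $\partial_\nu^2u_y\ge\varepsilon^{-2}\mu^2A_{ij}\big(\frac{2c_0}3-K\tau_1\big)\ge\frac{c_0}3\varepsilon^{-2}\mu^2$ for $\eta$ small, while $|x-y|\ge\eta/2$. On $\partial B_j\setminus\{y\}$, \eqref{eq:near4} gives $|\partial^2_\nu(w_j-P_jw_j)|\le K\varepsilon^{-2}(\mu+\tau)$, and $\partial_\nu^2h_y\ge\frac12\varepsilon^{-2}$ by \eqref{eq:hy2}; so $\partial^2_\nu u_y\ge\frac12\partial_\nu^2h_y=4\varepsilon^2|x-y|^{-4}$ for $\eta$ small. Thus (A) holds for every $L,m$ and all small $\eta$.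

\subsection{The negative value}

Let $f_0(\xi)=E(\xi\pm e)=-\frac12\log(1+|\xi|^2)$ on $\mathbb R^2$ and $f=\Lambda+f_0$. Solve \eqref{eq:sys4} with $t=1$ and $s_i=E_\Lambda(\cdot+e)|_{D_i}$. The function $E_\Lambda(\cdot+e)+\beta-\sum_iP_iw_i$ satisfies (G1) for $y=-e$, equals $w_i-P_iw_i$ near $\partial B_i$, and is bounded at infinity because the total charge $1$ cancels the logarithm of the source. So it is $\mathcal G(\cdot,-e)$. Here $\sigma\le K\mathbf1$, $\mathsf s_0=1$, $\mathsf s_i=f(z_i)$, hence $S\le K\mathbf1$ and $a=\mathcal N\mathsf s+O(\delta+\tau_1)$ by Propositions~\ref{prop:W4} and~\ref{prop:many4} and \eqref{eq:HE4}. Written out,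
\[
\beta=\lambda_0-\mu\sum_k\lambda(z_k)f(z_k)+o(1),\qquad a_i=\psi(z_i)+f(z_i)-\mu\sum_{k\ne i}R(z_i,z_k)f(z_k)+o(1).
\]
Let $\mathcal Rf=m\int_QR(\cdot,\zeta)f(\zeta)\,d\zeta$, $\varphi=\psi+f-\mathcal Rf$ and $\beta_\infty=\lambda_0-m\int_Q\lambda f$. By Lemma~\ref{lem:kernel}, $\varphi\in C(Q)$, $a_i=\varphi(z_i)+o(1)$ uniformly, and $\beta\to\beta_\infty$. Integrating \eqref{eq:R4} against $mf(\zeta)\,d\zeta$ gives $\mathcal Rf+T\mathcal Rf-m\int_Q\lambda f=Tf$ and $\int_Q\mathcal Rf=\int_Qf$; with \eqref{eq:psi} this yields $\varphi+T\varphi-\beta_\infty=f$ and $m\int_Q\varphi=1$. By \eqref{eq:far4} at $x=e$ and $E_\Lambda(2e)=\Lambda-\log2$,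
\[
\mathcal G(e,-e)\longrightarrow J:=\Lambda-\log2+\beta_\infty-m\int_Qf\varphi\qquad(\eta\to0).
\]
Put $g_*=m\varphi$. Since $\int_Qg_*=1$, the auxiliary constant $\Lambda$ cancels:
\[
\tfrac1mg_*+T^0g_*-f_0=\beta_\infty,\qquad J=-\log2+\beta_\infty-\langle f_0,g_*\rangle .
\]
The first equation says that $g_*$ is a critical point, with Lagrange multiplier $\beta_\infty$, of $\Psi(g)=\frac1m\|g\|^2+\langle T^0g,g\rangle-2\langle f_0,g\rangle$ on $\{g\in C(Q):\int_Qg=1\}$. Pairing it with $g_*$ gives $\Psi(g_*)=\beta_\infty-\langle f_0,g_*\rangle$, and for $k\in C(Q)$ with $\int_Qk=0$,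
\[
\Psi(g_*+k)-\Psi(g_*)=2\beta_\infty\int_Qk+\tfrac1m\|k\|^2+\langle T^0k,k\rangle\ge0
\]
by Lemma~\ref{lem:newton}(a). Therefore $J\le-\log2+\Psi(g)$ for every $g\in C(Q)$ with $\int_Qg=1$.

The test function is the analogue of the density in Lemma~\ref{lem:sweep}. Let $g_\infty=\frac1\pi(1+|\xi|^2)^{-2}$. With $t=|\xi|$, $\Delta f_0=-2(1+t^2)^{-1}+2t^2(1+t^2)^{-2}=-2\pi g_\infty$, and $\int_{\mathbb R^2}g_\infty=\int_1^\infty s^{-2}ds=1$. The mean of $E(\xi-\cdot)$ over the circle $|z|=t'$ is $-\log\max(|\xi|,t')$, so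
\[
E*g_\infty(\xi)=-\log|\xi|-\int_{|z|>|\xi|}\log\frac{|z|}{|\xi|}\,g_\infty(z)\,dz=-\log|\xi|+o(1)\qquad(|\xi|\to\infty).
\]
Also $f_0=-\log|\xi|+o(1)$, so the harmonic function $E*g_\infty-f_0$ tends to $0$ at infinity and vanishes. Take $g=g_\infty|_Q/\int_Qg_\infty$. The function $|E(\xi-\zeta)|g_\infty(\xi)g_\infty(\zeta)$ is integrable on $\mathbb R^2\times\mathbb R^2$, since $|E(\xi-\zeta)|\le\log^+\frac1{|\xi-\zeta|}+\log(1+|\xi|)+\log(1+|\zeta|)$ and $g_\infty$ is bounded. By dominated convergence, as $L,m\to\infty$,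
\[
\Psi(g)\longrightarrow\int_{\mathbb R^2}(E*g_\infty)g_\infty-2\int_{\mathbb R^2}f_0g_\infty=-\int_{\mathbb R^2}f_0g_\infty=\frac12\int_1^\infty\frac{\log s}{s^2}\,ds=\frac12 .
\]
Since $\frac12-\log2<0$, we can fix $L$ and $m$ with $J<0$. For $\eta$ small both (A) and (B) hold, and Theorem~\ref{thm:main} is proved for $n=4$ as well. \qed

\begin{thebibliography}{9}

\bibitem{ADN} Agmon, Douglis and Nirenberg.

\bibitem{Boggio} Boggio, 1905.

\bibitem{GGS} Gazzola, Grunau and Sweers, \emph{Polyharmonic Boundary Value Problems}.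

\bibitem{GT} Gilbarg and Trudinger.

\bibitem{thesis} \emph{Higher Order Elliptic Problems and Positivity},
\texttt{https://repository.tudelft.nl/\allowbreak file/\allowbreak File\_5ed957e6-\allowbreak 1d21-\allowbreak 49a9-\allowbreak bca2-\allowbreak 2c4a717b608a\allowbreak ?preview=1}

\end{thebibliography}
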